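\title{Martin's Axiom does not imply the normality of $\omega_1$-box products of compact metric spaces}

\begin{abstract}
The $\omega_1$-box product of spaces $X_\alpha$ ($\alpha<\omega_1$) is their cartesian product with the topology generated by the open boxes of countable support. Under the Continuum Hypothesis every such product of compact metric spaces is paracompact. We show that Martin's Axiom does not suffice even for normality. We isolate a combinatorial principle (F) about functions on $\omega$, prove in ZFC that it makes the $\omega_1$-box product of $\omega_1$ two-point spaces and $\omega$ convergent sequences non-normal, and force MA together with (F) over $L$. Under MA and (F) we determine which $\omega_1$-box products of compact metric spaces are normal.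
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X_\alpha$ ($\alpha<\omega_1$) be topological spaces. A \emph{box} is a set $\prod_{\alpha<\omega_1}U_\alpha$ with each $U_\alpha$ open in $X_\alpha$, and its \emph{support} is $\{\alpha:U_\alpha\ne X_\alpha\}$. The \emph{$\omega_1$-box product} $\langle\omega_1-\square_{\alpha<\omega_1}X_\alpha\rangle$ is the cartesian product $\prod_{\alpha<\omega_1}X_\alpha$ with the topology generated by the boxes of countable support. The same definition applies to any index set. Finite supports would give the usual product topology, and arbitrary supports the full box topology; on a countable index set the $\omega_1$-box topology is the full box topology. Compactness of the factors is lost at once: the box product of $\omega$ copies of the two-point space is discrete of size $\mathfrak c$. One asks what survives, and the first candidates are paracompactness (every open cover has a locally finite open refinement) and normality, which for Hausdorff spaces follows from paracompactness.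

Under the Continuum Hypothesis, $\langle\omega_1-\square_{\alpha<\omega_1}X_\alpha\rangle$ is paracompact whenever every $X_\alpha$ is a compact metric space. More generally, Kunen noted that the same conclusion follows from the existence of an $\omega_1$-scale, that is, a sequence of length $\omega_1$ in $\omega^\omega$ that is increasing and cofinal in the order of eventual domination. Martin's Axiom (MA) states that for every ccc poset and every family of fewer than $\mathfrak c$ dense subsets there is a filter meeting all of them. It follows from CH, and together with $\neg$CH it excludes $\omega_1$-scales. This leads to the following problem, posed in \cite{box}.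

\medskip
\noindent\textbf{Problem.} Does MA imply that $\langle\omega_1-\square_{\alpha<\omega_1}X_\alpha\rangle$ is normal whenever all $X_\alpha$ are compact metric spaces?
\medskip

The simplest cases suggest a positive answer. If all factors are finite, the product is paracompact in ZFC; if only countably many factors have more than one point, it is paracompact under MA. Both facts are proved in Section~\ref{sec:para}. The first space covered by neither case combines the two. Write $2=\{0,1\}$ for the two-point space and $\omega+1$ for the convergent sequence $0,1,2,\dots$ with its limit $\omega$, and let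
\[
\mathbb X=\text{the $\omega_1$-box product of $\omega_1$ copies of $2$ and $\omega$ copies of $\omega+1$.}
\]
This space already gives a negative answer.

\begin{theorem}\label{thm:main}
If ZFC is consistent, then so is ZFC $+$ MA $+$ $\neg$CH $+$ ``some $\omega_1$-box product of compact metric spaces is not normal.''
\end{theorem}

Since CH implies MA and makes all these products paracompact, MA neither implies nor refutes the normality of all $\omega_1$-box products of compact metric spaces. We do not settle whether MA $+$ $\neg$CH refutes it outright.

The proof separates topology from forcing by means of a combinatorial principle (F), stated in Definition~\ref{def:F}.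

\begin{theorem}\label{thm:A}
In ZFC, \textup{(F)} implies that $\mathbb X$ is not normal.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $V=L$, and let $\kappa\ge\omega_2$ be a regular cardinal that is not the successor of a cardinal of cofinality $\omega$ (for example $\kappa=\omega_2$). There is a ccc forcing extension satisfying MA, $\mathfrak c=\kappa$ and \textup{(F)}.
\end{theorem}

Theorem~\ref{thm:main} follows: if ZFC is consistent then so is ZFC $+$ $V{=}L$, and in the extension of Theorem~\ref{thm:B} we have MA, $\mathfrak c=\kappa>\omega_1$, and a non-normal $\omega_1$-box product whose factors $2$ and $\omega+1$ are compact metric. In these models the two simple cases above describe all the normal products.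

\begin{theorem}\label{thm:C}
Assume MA and \textup{(F)}. For nonempty compact metric spaces $X_\alpha$ ($\alpha<\omega_1$) the following are equivalent:
\begin{enumerate}
\item[(a)] $\langle\omega_1-\square_{\alpha<\omega_1}X_\alpha\rangle$ is normal;
\item[(b)] $\langle\omega_1-\square_{\alpha<\omega_1}X_\alpha\rangle$ is paracompact;
\item[(c)] either all but countably many $X_\alpha$ are singletons, or all but finitely many $X_\alpha$ are finite.
\end{enumerate}
In particular $\langle\omega_1-\square_{\alpha<\omega_1}(\omega+1)\rangle$ is not normal.
\end{theorem}

Section~\ref{sec:para} treats the paracompact cases, Section~\ref{sec:F} proves Theorems~\ref{thm:A} and~\ref{thm:C}, and Section~\ref{sec:forcing} proves Theorem~\ref{thm:B}.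

\subsection*{Conventions}
``Almost all $n$'' means all but finitely many $n$, and a star means ``modulo a finite set'': $A\subseteq^*B$ if $A\setminus B$ is finite, $f\le^*g$ if $f(n)\le g(n)$ for almost all $n$, and likewise for $=^*$. For partial functions on $\omega$, $z\subseteq^*z'$ means that $n\in\operatorname{dom}z'$ and $z(n)=z'(n)$ for almost all $n\in\operatorname{dom}z$. A natural number $k$ is the set $\{0,\dots,k-1\}$, so $z{\restriction}k$ is the part of $z$ below $k$; we also write $z{\restriction}[k,m)$ and $z{\restriction}[k,\infty)$. A \emph{scale of length $\kappa$} is a $\le^*$-increasing sequence $\langle f_\xi:\xi<\kappa\rangle$ in $\omega^\omega$ such that every $h\in\omega^\omega$ satisfies $h\le^*f_\xi$ for some $\xi$. Every countable subset of $\omega^\omega$ has a $\le^*$-upper bound, and MA implies the same for every subset of size less than $\mathfrak c$ (in the usual notation, $\mathfrak b=\mathfrak d=\mathfrak c$).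

Three remarks on $\omega_1$-box products are used throughout. If the index set is split into two parts, the product is the ordinary product of the two $\omega_1$-box products. If $Z_\alpha\subseteq X_\alpha$ are closed, then $\prod_\alpha Z_\alpha$ is a closed subspace and carries its own $\omega_1$-box topology. A product of regular Hausdorff spaces is regular Hausdorff: it is finer than the usual product, and inside a box around a point $x$ one shrinks each side in the support to a neighborhood of $x_\alpha$ with closure inside that side.

\section{Two families of paracompact products}\label{sec:para}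

Both positive cases have the same source: a space whose basic open sets are the classes of a well-ordered chain of finer and finer equivalence relations. Call a space \emph{ultraparacompact} if every open cover is refined by a partition into open sets.

\begin{lemma}\label{lem:chain}
Let $Z$ be a space, $\Lambda$ a set of ordinals, and $\sim_\xi$ ($\xi\in\Lambda$) equivalence relations on $Z$ such that $z\sim_\xi z'$ implies $z\sim_\eta z'$ for $\eta<\xi$. If all classes are open and together form a base of $Z$, then $Z$ is ultraparacompact.
\end{lemma}

\begin{proof}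
Write $[z]_\xi$ for the $\sim_\xi$-class of $z$, and let an open cover be given. Each $z$ lies in a class contained in a member of the cover, so there is a least $\xi(z)$ such that $[z]_{\xi(z)}$ is contained in a member of the cover. Let $y\in[z]_{\xi(z)}$. Then $[y]_{\xi(z)}=[z]_{\xi(z)}$, so $\xi(y)\le\xi(z)$. If $\xi(y)<\xi(z)$, then $y\sim_{\xi(y)}z$, so $[z]_{\xi(y)}=[y]_{\xi(y)}$ lies in a member of the cover, against the minimality of $\xi(z)$. Hence $\xi(y)=\xi(z)$ and $[y]_{\xi(y)}=[z]_{\xi(z)}$. The sets $[z]_{\xi(z)}$ therefore form a partition.
\end{proof}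

The products themselves need not have this structure, but they map onto spaces that do, with small fibers. To lift paracompactness along such a map we use Michael's theorem: a regular space in which every open cover has an open refinement that is a countable union of locally finite families is paracompact.

\begin{lemma}\label{lem:lift}
Let $\pi:X\to Z$ be a continuous surjection from a regular Hausdorff space onto an ultraparacompact space. Suppose that for every $z\in Z$
\begin{enumerate}
\item[(i)] the fiber $\pi^{-1}(z)$ is a countable union of compact sets, and
\item[(ii)] for every open $U\supseteq\pi^{-1}(z)$ there is an open $O\ni z$ with $\pi^{-1}(O)\subseteq U$.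
\end{enumerate}
Then $X$ is paracompact.
\end{lemma}

\begin{proof}
Let $\mathcal U$ be an open cover of $X$. By (i), each fiber $\pi^{-1}(z)$ is covered by countably many sets $U^z_n\in\mathcal U$ ($n<\omega$), and by (ii) there is an open $O_z\ni z$ with $\pi^{-1}(O_z)\subseteq\bigcup_nU^z_n$. Let $\mathcal W$ be a partition of $Z$ into open sets with $W\subseteq O_{z(W)}$ for $W\in\mathcal W$. For fixed $n$ the family $\{\pi^{-1}(W)\cap U_n^{z(W)}:W\in\mathcal W\}$ is locally finite, because each point lies in one open set $\pi^{-1}(W)$, which meets at most one member. These countably many families together cover $X$ and refine $\mathcal U$, so Michael's theorem applies.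
\end{proof}

\begin{proposition}\label{prop:finite}
If the $X_\alpha$ are nonempty compact metric spaces and all but finitely many are finite, then $\langle\omega_1-\square_{\alpha<\omega_1}X_\alpha\rangle$ is paracompact.
\end{proposition}

\begin{proof}
The space is $X'\times Z$, where $X'$ is the compact product of the finitely many infinite factors and $Z$ is the $\omega_1$-box product of the finite discrete ones. For $\alpha<\omega_1$ let $z\sim_\alpha z'$ if $z$ and $z'$ agree at all coordinates below $\alpha$. The classes are boxes of countable support, and they form a base because a countable support is bounded in $\omega_1$. So $Z$ is ultraparacompact by Lemma~\ref{lem:chain}. The projection $X'\times Z\to Z$ has compact fibers, and condition (ii) of Lemma~\ref{lem:lift} is the tube lemma.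
\end{proof}

\begin{proposition}\label{prop:countable}
Assume MA. If the $X_\alpha$ are nonempty compact metric spaces and all but countably many are singletons, then $\langle\omega_1-\square_{\alpha<\omega_1}X_\alpha\rangle$ is paracompact.
\end{proposition}

\begin{proof}
The space is a full box product $\square=\square_{n<\omega}X_n$ of compact metric spaces $(X_n,\mathrm{dist}_n)$. Let $\pi:\square\to\nabla$ be the quotient map that identifies points agreeing at almost all coordinates, and write $[x]=\pi(x)$. For a nonempty box $\prod_nU_n$, the set $\pi^{-1}\pi(\prod_nU_n)=\{y:y_n\in U_n\text{ for almost all }n\}$ is a union of boxes. So $\pi$ is open.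

\emph{$\nabla$ is ultraparacompact.} Enumerate $\omega^\omega$ as $\langle h_\xi:\xi<\mathfrak c\rangle$ and, using MA, choose recursively $f_\xi$ above $h_\xi$ and above all $f_\eta+1$ ($\eta<\xi$) in the order $\le^*$. This gives a scale of length $\mathfrak c$ with $f_\eta+1\le^*f_{\eta+1}$; it is the only use of MA. Let $N_\eta$ be the relation on $\nabla$ that holds between $[x]$ and $[y]$ if $\mathrm{dist}_n(x_n,y_n)<2^{-f_\eta(n)}$ for almost all $n$. It is reflexive and symmetric, it shrinks as $\eta$ grows, and the set $N_\eta[x]$ of points related to $[x]$ is the image of a box around $x$, hence open. It need not be transitive, but the triangle inequality and $2\cdot2^{-f_{\eta+1}(n)}\le2^{-f_\eta(n)}$ (for almost all $n$) give $N_{\eta+1}\circ N_{\eta+1}\subseteq N_\eta$. Therefore, for limit $\xi$ with $0<\xi<\mathfrak c$, the relation ${\sim_\xi}=\bigcap_{\eta<\xi}N_\eta$ is an equivalence relation. Its classes are open: $N_\xi\subseteq{\sim_\xi}$, so a class that contains $[y]$ contains $N_\xi[y]$. The classes form a base: if $O\ni[x]$ is open, then $\pi^{-1}(O)$ contains the product of the balls of radii $2^{-h(n)}$ around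 $x_n$ for some $h\in\omega^\omega$; if $h\le^*f_\eta$ then $N_\eta[x]\subseteq O$, and the $\sim_\xi$-class of $[x]$ lies in $N_\eta[x]$ for every limit $\xi>\eta$. Lemma~\ref{lem:chain} applies.

\emph{The fibers.} We have $\pi^{-1}([x])=\bigcup_nL_n$, where $L_n=\prod_{i<n}X_i\times\prod_{i\ge n}\{x_i\}$ is compact. Let $U\supseteq\pi^{-1}([x])$ be open. Cover $L_n$ by finitely many boxes contained in $U$, each meeting $L_n$, and for $i\ge n$ let $V^n_i\ni x_i$ be the intersection of their $i$th sides. If $y_i\in V_i^n$ for all $i\ge n$, then the point of $L_n$ that agrees with $y$ below $n$ lies in one of these boxes, and so does $y$; thus $y\in U$. Put $V_i=\bigcap_{n\le i}V^n_i$ and $O=\pi(\prod_iV_i)$. If $y\in\pi^{-1}(O)$, there is $n$ with $y_i\in V_i\subseteq V_i^n$ for all $i\ge n$, so $y\in U$. Lemma~\ref{lem:lift} applies.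
\end{proof}

The chain in Proposition~\ref{prop:finite} has length $\omega_1$; the chain in Proposition~\ref{prop:countable} has the length of a scale. If two spaces carry chains $\sim_\xi$ and $\approx_\xi$ of the same length, the relations ``$\sim_\xi$ in the first coordinate and $\approx_\xi$ in the second'' form a chain for the product. Under MA $+$ $\neg$CH the lengths relevant to $\mathbb X$ are $\omega_1$ and $\mathfrak c>\omega_1$, and this device is not available. The next section exploits the mismatch.

\section{The principle (F) and a product that is not normal}\label{sec:F}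

\subsection{The idea}
Let $Y$ be the full box product of $\omega$ copies of $\omega+1$. For $y\in Y$ put $\infty(y)=\{n:y(n)=\omega\}$. The sets
\[
B(y,f)=\{y'\in Y:\ y'(n)=y(n)\text{ for }n\notin\infty(y),\ \ y'(n)\ge f(n)\text{ for }n\in\infty(y)\},
\]
for $f\in\omega^\omega$, form a neighborhood base at $y$. Points of $\omega^\omega\subseteq Y$ are isolated, and $\infty(y')\subseteq\infty(y)$ whenever $y'\in B(y,f)$.

For $T\subseteq\omega$ and $s\in\omega^T$ let $y_s\in Y$ be equal to $s$ on $T$ and to $\omega$ elsewhere. An isolated point $x$ lies in $B(y_s,f)$ exactly when $x{\restriction}T=s$ and $x\ge f$ off $T$. So every $y_s$ is in the closure of the set $\omega^\omega$ of isolated points, and in $Y$ alone no closed set contains these points and avoids the $y_s$. The factor $2^{\omega_1}$ repairs this. We attach to $x$ a label $c$ that lists, modulo finite sets, the restrictions of $x$ to $\omega_1$ many growing sets $T_\gamma$. A point $y$ that matches the whole list is finite at almost all points of every $T_\gamma$, so the labeled points $(c,x)$ lie in a closed set $H$ disjoint from the closed set $K$ of points with ``large''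 $\infty(y)$. But a neighborhood of $(c,x)$ reads only the first countably many entries of $c$. It contains points $(c',x)$ whose label $c'$ was computed from $s=x{\restriction}T_\gamma$ alone, and $(c',x)$ is near $(c',y_s)\in K$ provided that $x$ is large enough off $T_\gamma$. How large is decided by a neighborhood of $K$, and depends on $s$. The principle (F) says that some $x$ is always large enough.

\subsection{The principle}
A \emph{tower} is a sequence $T^\circ=\langle T^\circ_\gamma:\gamma<\omega_1\rangle$ of subsets of $\omega$ with $T^\circ_0=\emptyset$ such that, for $\beta<\gamma$, $T^\circ_\beta\subseteq^*T^\circ_\gamma$ and $T^\circ_\gamma\setminus T^\circ_\beta$ is infinite. Towers exist: given coinfinite sets $T^\circ_\beta$ ($\beta<\gamma$), take an infinite $A$ with $A\subseteq^*\omega\setminus T^\circ_\beta$ for all $\beta<\gamma$, split it into infinite parts $A'$ and $A''$, and put $T^\circ_\gamma=\omega\setminus A'$. A sequence $\langle T_\gamma\rangle$ of subsets of $\omega$, of length at most $\omega_1$, is \emph{admissible} (for $T^\circ$) if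
\[
T_\gamma\subseteq^*T^\circ_\gamma\ \text{ for all }\gamma,\qquad T_\beta\subseteq^*T_\gamma\ \text{ and }\ T_\gamma\setminus T^\circ_\beta\text{ is infinite for all }\beta<\gamma.
\]
The tower itself is admissible. Call $(\tau,s)$ a \emph{position of height $\gamma$} if $\gamma<\omega_1$, $\tau=\langle T_\beta:\beta\le\gamma\rangle$ is admissible and $s\in\omega^{T_\gamma}$.

\begin{definition}\label{def:F}
\emph{Principle \textup{(F)}} is the following statement. There is a tower $T^\circ$ such that for every function $\Phi$ assigning to each position $(\tau,s)$ an element $\Phi(\tau,s)\in\omega^\omega$, there are an admissible sequence $\langle T_\gamma:\gamma<\omega_1\rangle$ and $x\in\omega^\omega$ such that for uncountably many $\gamma<\omega_1$,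
\[
x(n)\ge\Phi\bigl(\langle T_\beta:\beta\le\gamma\rangle,\,x{\restriction}T_\gamma\bigr)(n)\quad\text{for almost all }n\in\omega\setminus T_\gamma .
\]
\end{definition}

Two special kinds of $\Phi$ show what the principle asks.

\begin{example}\label{ex:scale}
If $\langle f_\gamma:\gamma<\omega_1\rangle$ is an $\omega_1$-scale, (F) fails. Let $\Phi(\tau,s)=f_\gamma+1$ for positions of height $\gamma$. Given $\langle T_\gamma\rangle$ and $x$, pick $\delta$ with $x\le^*f_\delta$. For $\gamma\ge\delta$ we have $x(n)<f_\gamma(n)+1$ for almost all $n$, and $\omega\setminus T_\gamma\supseteq^* T_{\gamma+1}\setminus T^\circ_\gamma$ is infinite. So only countably many $\gamma$ can satisfy the inequality. This agrees with Theorem~\ref{thm:A} and the paracompactness of $\mathbb X$ under an $\omega_1$-scale.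
\end{example}

\begin{example}\label{ex:indep}
Assume MA $+$ $\neg$CH, and suppose that $\Phi(\tau,s)=\Phi(\tau)$ does not depend on $s$. Take $T_\gamma=T^\circ_\gamma$ and let $x$ be a $\le^*$-upper bound of the $\omega_1$ functions $\Phi(\langle T^\circ_\beta:\beta\le\gamma\rangle)$. The inequality holds for all $\gamma$. The content of (F) beyond MA $+$ $\neg$CH thus lies in the self-reference: outside $T_\gamma$, the function $x$ must dominate a function computed from $x{\restriction}T_\gamma$.
\end{example}

\subsection{Proof of Theorem~\ref{thm:A}}
Fix a tower $T^\circ$ witnessing (F).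

\emph{The space of labels.} Let $D$ be the set of pairs $(T,[s])$, where $T\subseteq\omega$, $s\in\omega^T$ and $[s]$ is the $=^*$-class of $s$ in $\omega^T$. Then $|D|=\mathfrak c$. Give $D$ the discrete topology and $C=D^{\omega_1}$ the $\omega_1$-box topology; the sets $\{c':c'{\restriction}\alpha=c{\restriction}\alpha\}$ ($\alpha<\omega_1$) form a neighborhood base at $c$. A bijection of $D$ with $2^\omega$ induces a bijection of $C$ with $2^{\omega_1\times\omega}$, and it is a homeomorphism for the $\omega_1$-box topology because every countable subset of $\omega_1\times\omega$ lies in some $\alpha\times\omega$. Hence $C\times Y$ is homeomorphic to $\mathbb X$.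

Write $c\in C$ as $c=\langle(T_\gamma,[s_\gamma]):\gamma<\omega_1\rangle$, and let $C_0$ be the set of $c$ for which $\langle T_\gamma\rangle$ is admissible. A failure of admissibility is seen at one or two coordinates, so $C_0$ is closed in $C$. Closed subspaces of normal spaces are normal, so it suffices to show that $C_0\times Y$ is not normal. Put $N_\alpha(c)=\{c'\in C_0:c'{\restriction}\alpha=c{\restriction}\alpha\}$.

\emph{The two closed sets.} Let
\begin{align*}
H&=\{(c,y)\in C_0\times Y:\ y{\restriction}T_\gamma=^*s_\gamma\text{ for all }\gamma<\omega_1\},\\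
K&=\{(c,y)\in C_0\times Y:\ \infty(y)\supseteq^*\omega\setminus T^\circ_\gamma\text{ for some }\gamma<\omega_1\}.
\end{align*}
\emph{$K$ is closed.} If $(c,y)$ is in the closure of $K$, some $y'\in B(y,0)$ has $\infty(y')\supseteq^*\omega\setminus T^\circ_\gamma$ for some $\gamma$, and $\infty(y)\supseteq\infty(y')$.

\emph{$H$ is closed.} Let $(c,y)\notin H$, say $A=\{n\in T_\gamma:y(n)\ne s_\gamma(n)\}$ is infinite for a fixed representative $s_\gamma$. Choose $f\in\omega^\omega$ with $f>s_\gamma$ on $T_\gamma$, and let $y'\in B(y,f)$, $n\in A$. If $n\notin\infty(y)$ then $y'(n)=y(n)\ne s_\gamma(n)$, and if $n\in\infty(y)$ then $y'(n)\ge f(n)>s_\gamma(n)$. So $N_{\gamma+1}(c)\times B(y,f)$ misses $H$.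

\emph{$H\cap K=\emptyset$.} If $\infty(y)\supseteq^*\omega\setminus T^\circ_\gamma$, then $\infty(y)\cap T_{\gamma+1}$ is infinite because $T_{\gamma+1}\setminus T^\circ_\gamma$ is infinite. Since $s_{\gamma+1}$ takes finite values, $y{\restriction}T_{\gamma+1}\ne^*s_{\gamma+1}$.

Let $U\supseteq H$ and $W\supseteq K$ be open in $C_0\times Y$. We show that $U\cap W\neq\emptyset$.

\emph{What $W$ gives.} Let $(\tau,s)$ be a position of height $\gamma$, $\tau=\langle T_\beta:\beta\le\gamma\rangle$. Define $c_{\tau,s}\in C$ by
\[
c_{\tau,s}(\beta)=(T_\beta,[\bar s{\restriction}T_\beta])\ \text{ for }\beta\le\gamma,\qquad c_{\tau,s}(\beta)=(T^\circ_\beta,[0])\ \text{ for }\beta>\gamma,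
\]
where $\bar s\in\omega^\omega$ is any extension of $s$; the choice of $\bar s$ does not matter because $T_\beta\subseteq^*T_\gamma$. Then $c_{\tau,s}\in C_0$: the only new pairs to check are $\beta\le\gamma<\beta'$, and for these $T_\beta\subseteq^*T^\circ_\beta\subseteq^*T^\circ_{\beta'}$ and $T^\circ_{\beta'}\setminus T^\circ_\beta$ is infinite. Also $(c_{\tau,s},y_s)\in K$, since $\infty(y_s)=\omega\setminus T_\gamma\supseteq^*\omega\setminus T^\circ_\gamma$. Choose $\Phi(\tau,s)\in\omega^\omega$ with
\[
\{c_{\tau,s}\}\times B(y_s,\Phi(\tau,s))\subseteq W .
\]
Apply (F) to this $\Phi$ and obtain $\langle T_\gamma:\gamma<\omega_1\rangle$ and $x$.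

\emph{What $U$ gives.} Let $c\in C_0$ be given by $c(\gamma)=(T_\gamma,[x{\restriction}T_\gamma])$. For every $x'\in\omega^\omega$ with $x'=^*x$ we have $(c,x')\in H$, so $N_{\alpha(x')}(c)\times\{x'\}\subseteq U$ for some $\alpha(x')<\omega_1$. There are only countably many such $x'$, so $\alpha^*=\sup_{x'}\alpha(x')<\omega_1$.

\emph{The common point.} Pick $\gamma\ge\alpha^*$ as in the conclusion of (F), and let $\tau=\langle T_\beta:\beta\le\gamma\rangle$, $s=x{\restriction}T_\gamma$. Change $x$ at finitely many points of $\omega\setminus T_\gamma$ to obtain $x'$ with $x'\ge\Phi(\tau,s)$ everywhere on $\omega\setminus T_\gamma$. Then $x'\in B(y_s,\Phi(\tau,s))$, so $(c_{\tau,s},x')\in W$. Taking $\bar s=x$ we see that $c_{\tau,s}{\restriction}(\gamma+1)=c{\restriction}(\gamma+1)$, so $c_{\tau,s}\in N_{\alpha(x')}(c)$ and $(c_{\tau,s},x')\in U$. \qed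

\medskip
Each clause of admissibility was used: $T_\gamma\subseteq^*T^\circ_\gamma$ puts $(c_{\tau,s},y_s)$ into $K$; the infinitude of $T_\gamma\setminus T^\circ_\beta$ keeps $H$ disjoint from $K$; and $T_\beta\subseteq^*T_\gamma$ lets $s$ determine the first $\gamma+1$ entries of the label. The labels record classes $[s]$ so that the finite change from $x$ to $x'$ keeps the label. The proof would work as well with $T_\gamma=T^\circ_\gamma$ throughout; the freedom to choose smaller sets $T_\gamma$ weakens (F) and is needed in Section~\ref{sec:ccc}.

\subsection{Proof of Theorem~\ref{thm:C}}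
Condition (c) implies (b) by Propositions~\ref{prop:finite} and~\ref{prop:countable}, and (b) implies (a) because the product is Hausdorff. Suppose (c) fails. Then there are a countably infinite $I\subseteq\omega_1$ with $X_\alpha$ infinite for $\alpha\in I$, and an uncountable $J\subseteq\omega_1\setminus I$ with $|X_\alpha|\ge2$ for $\alpha\in J$. An infinite compact metric space contains a sequence of distinct points converging to a further point, which is a closed copy of $\omega+1$. Choose closed $Z_\alpha\subseteq X_\alpha$: a copy of $\omega+1$ for $\alpha\in I$, two points for $\alpha\in J$, and one point otherwise. Then $\prod_\alpha Z_\alpha$ is a closed subspace homeomorphic to $\mathbb X$, which is not normal by Theorem~\ref{thm:A}; so (a) fails. The last assertion holds because (c) fails when all $X_\alpha=\omega+1$. \qed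

\section{Forcing MA together with (F)}\label{sec:forcing}

\subsection{The plan}\label{sec:plan}
Given $\Phi$, try to build $x$ through approximations $z_\gamma\in\omega^{T_\gamma}$ of its restrictions. Once $z_\gamma$ is chosen, let $g_\gamma$ dominate the countably many functions $\Phi(\langle T_\beta:\beta\le\gamma\rangle,s)$ with $s=^*z_\gamma$, and require of every later $z_\delta$ that
\[
z_\gamma\subseteq^*z_\delta\qquad\text{and}\qquad z_\delta\ge^*g_\gamma\text{ on }T_\delta\setminus T_\gamma .
\]
At a countable stage there are countably many requirements, each modulo a finite set, and they can be met (Lemma~\ref{lem:coherent}). If in the end one partial function $z$ meets all $\omega_1$ requirements and $f$ dominates all $g_\gamma$, then $z$ extended by $f$ is the required $x$.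

The function $z$ is the difficulty. If $z_\gamma\subseteq^*z$ for all $\gamma$, then uncountably many $\gamma$ share a number $k$ with $z_\gamma{\restriction}[k,\infty)\subseteq z$ and share the finite part $z_\gamma{\restriction}k$; any two of these $z_\gamma$ agree on the whole intersection of their domains. So a sequence in which any two $z_\gamma$ disagree somewhere has no such $z$, and none can be added without collapsing $\omega_1$. There is a natural poset $R_{\omega_1}$ that adds $z$, and the sequence $\langle z_\gamma\rangle$ has to be chosen so that $R_{\omega_1}$ is ccc.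

We achieve this inside a finite support iteration of length $\kappa$, with three devices. Each $z_\gamma$ is generic for a countable version $R_\gamma$ of $R_{\omega_1}$ and is read off a Cohen real; this genericity gives the ccc. Each $g_\gamma$ is a Hechler real, which dominates all reals of the model constructed so far; then we need not know $\Phi$, only stages of the iteration that are closed under $\Phi$. These stages form a club in $\kappa$, and a club guessing sequence provides in advance an $\omega_1$-sequence of them along which to run the construction.

\subsection{The ground model}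
We work in $V=L$, which is used through two facts. First, GCH gives
\begin{equation}\label{eq:arith}
\kappa^{<\kappa}=\kappa\qquad\text{and}\qquad\mu^\omega<\kappa\ \text{ for all }\mu<\kappa .
\end{equation}
Indeed, for infinite $\mu$, GCH gives $\mu^\omega=\mu$ if $\operatorname{cf}\mu>\omega$ and $\mu^\omega=\mu^+$ if $\operatorname{cf}\mu=\omega$; the hypothesis on $\kappa$ excludes exactly the case $\mu^+=\kappa$ with $\operatorname{cf}\mu=\omega$. Second, by Jensen, $\diamondsuit_\kappa(S)$ holds in $L$ for every stationary subset $S$ of a regular uncountable cardinal $\kappa$: there are sets $A_\lambda\subseteq\lambda$ ($\lambda\in S$) such that for every $A\subseteq\kappa$ the set $\{\lambda\in S:A\cap\lambda=A_\lambda\}$ is stationary. Let $S=\{\lambda<\kappa:\operatorname{cf}\lambda=\omega_1\}$, which is stationary because $\kappa\ge\omega_2$ is regular.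

\begin{lemma}\label{lem:guess}
There are sets $c_\lambda\subseteq\lambda$ ($\lambda\in S$), each a closed cofinal subset of $\lambda$ of order type $\omega_1$ consisting of limit ordinals, such that every club $E\subseteq\kappa$ contains some $c_\lambda$.
\end{lemma}

\begin{proof}
For $\lambda\in S$ the limit ordinals below $\lambda$ form a club in $\lambda$, there is a club in $\lambda$ of order type $\omega_1$, and finitely many clubs in $\lambda$ intersect in a club. So we can choose $c_\lambda$ as stated, with $c_\lambda\subseteq A_\lambda$ whenever $A_\lambda$ is club in $\lambda$. Given $E$, take a limit point $\lambda\in S$ of $E$ with $A_\lambda=E\cap\lambda$; then $A_\lambda$ is club in $\lambda$.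
\end{proof}

Fix also a tower $T^\circ\in V$ and put $T^\circ_{\omega_1}=\omega$.

\subsection{The iteration}\label{sec:iter}
A forcing notion is a preorder (reflexive and transitive), and $p\le q$ means that $p$ is stronger. \emph{Cohen forcing} is $\omega^{<\omega}$ ordered by end-extension; its generic is a function $e\in\omega^\omega$ such that every dense subset of $\omega^{<\omega}$ in the ground model contains some $e{\restriction}n$. \emph{Hechler forcing} consists of pairs $(\sigma,f)\in\omega^{<\omega}\times\omega^\omega$, with $(\sigma',f')\le(\sigma,f)$ if $\sigma'\supseteq\sigma$, $f'\ge f$ and $\sigma'(n)\ge f(n)$ for $n\in\operatorname{dom}\sigma'\setminus\operatorname{dom}\sigma$. Conditions with the same $\sigma$ are compatible, so it is ccc, and its generic $d\in\omega^\omega$ satisfies $f\le^*d$ for every $f$ in the ground model.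

We define a finite support iteration $\langle P_\xi,\dot Q_\xi:\xi<\kappa\rangle$ with limit $P_\kappa$. If $G$ is generic, $G_\xi$ is its restriction to $P_\xi$. Every $\xi<\kappa$ is uniquely $\zeta+n$ with $\zeta$ a limit ordinal or $0$ and $n<\omega$. Let
\begin{itemize}
\item $\dot Q_\zeta$ be the poset $R^\zeta_{\omega_1}$ of Section~\ref{sec:R} if $\zeta\in S$, and trivial otherwise;
\item $\dot Q_{\zeta+1}$ be Hechler forcing, adding $d_\zeta\in V[G_{\zeta+2}]$, which dominates $\omega^\omega\cap V[G_{\zeta+1}]$;
\item $\dot Q_{\zeta+2}$ be Cohen forcing, adding $e_\zeta\in V[G_{\zeta+3}]$;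
\item $\dot Q_{\zeta+n}$ for $n\ge3$ be given by the bookkeeping below.
\end{itemize}
The poset $R^\lambda_{\omega_1}$ will be defined in $V[G_\lambda]$ from the reals $d_\zeta,e_\zeta$ with $\zeta<\lambda$, and Lemma~\ref{lem:ccc} shows that it is ccc if $P_\lambda$ is. The other iterands are ccc by construction. A finite support iteration of ccc forcings is ccc, so by induction all $P_\xi$ ($\xi\le\kappa$) are ccc. We use this in the rest of the subsection.

\emph{Sizes.} Each $\dot Q_\xi$ is taken, up to equivalence, to be a preorder on a cardinal $\mu_\xi<\kappa$ fixed in $V$. A \emph{nice name} for an element of $\mu_\eta$ is given by a maximal antichain of $P_\eta$ and a function from it to $\mu_\eta$; every name for an element of $\mu_\eta$ is forced equal to a nice one. A condition $q\in P_\xi$ is a function on a finite set $\operatorname{supp}q\subseteq\xi$ with $q(\eta)$ a nice $P_\eta$-name for an element of $\mu_\eta$, and $q'\le q$ if $\operatorname{supp}q\subseteq\operatorname{supp}q'$ and $q'{\restriction}\eta\Vdash q'(\eta)\le q(\eta)$ for all $\eta\in\operatorname{supp}q$. By induction $|P_\xi|<\kappa$ for $\xi<\kappa$: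 antichains are countable, so there are at most $(|P_\eta|\cdot\mu_\eta)^\omega<\kappa$ nice names at $\eta$ by \eqref{eq:arith}, and limit stages are handled by the regularity of $\kappa$. Likewise there are at most $(|P_\xi|+\omega)^\omega<\kappa$ nice $P_\xi$-names for reals. So $V[G_\xi]$ has fewer than $\kappa$ reals, with a bound $\mu<\kappa$ known in $V$, and Hechler forcing can be pulled back to a preorder on $\mu$ along a surjection. Cohen forcing and $R^\zeta_{\omega_1}$ have underlying sets in $V$, of sizes $\omega$ and $\omega_1$, which we identify with these cardinals.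

\emph{Intermediate models.} Every subset of a cardinal $\mu<\kappa$ in $V[G]$ lies in some $V[G_\delta]$, $\delta<\kappa$, because it has a name involving at most $\mu\cdot\omega<\kappa$ conditions, each of finite support.

\emph{Bookkeeping and MA.} For $\xi<\kappa$ there are at most $\kappa^{<\kappa}=\kappa$ nice $P_\xi$-names for preorders on cardinals below $\kappa$; list them in type $\kappa$. Assign to the stages $\zeta+n$ ($n\ge3$) pairs $(\xi,\nu)\in\kappa\times\kappa$ so that every pair is assigned cofinally often. At a stage $\chi$ with pair $(\xi,\nu)$, force with the $\nu$th preorder on the list for $\xi$ if $\xi\le\chi$ and this preorder is ccc in $V[G_\chi]$, and force trivially otherwise. Now let a ccc preorder on some $\mu<\kappa$ and a family of fewer than $\kappa$ dense sets be given in $V[G]$. They lie in some $V[G_\delta]$. The preorder is ccc in each $V[G_\chi]$ with $\chi\ge\delta$, since an uncountable antichain there would remain one in $V[G]$; so it is used at some such stage $\chi$, and the generic filter meets the dense sets. In $V[G]$ we have $\mathfrak c=\kappa$, because there are $\kappa^\omega=\kappa$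 nice names for reals and $\kappa$ Cohen reals are added. Finally, MA for ccc posets of size less than $\mathfrak c$ implies MA: given any ccc poset and fewer than $\mathfrak c$ dense sets, pass by the L\"owenheim--Skolem argument to a subposet of size less than $\mathfrak c$ in which the traces of the dense sets are dense and any two elements compatible in the whole poset have a common extension; it is again ccc. Thus $V[G]\models\mathrm{MA}+\mathfrak c=\kappa$.

\subsection{The posets $R_\gamma$}\label{sec:R}
Fix $\lambda\in S$; all objects in this and the next subsection depend on $\lambda$. Let $\langle\eta_\gamma:\gamma<\omega_1\rangle$ be the increasing enumeration of $c_\lambda$. It is continuous, cofinal in $\lambda$, and $\eta_\gamma+3<\eta_{\gamma+1}$ because $\eta_{\gamma+1}$ is a limit ordinal. Put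
\[
\nu_\gamma=\eta_\gamma+2\quad(\text{the coordinate that adds the Cohen real }e_{\eta_\gamma}),\qquad g_\gamma=d_{\eta_{\gamma+1}} .
\]
The partial function $z_\gamma$ will be read off $e_{\eta_\gamma}$, so it lies in $V[G_{\eta_\gamma+3}]$; then $g_\gamma$ is added, and it lies in $V[G_{\nu_{\gamma+1}}]$, in time for the construction of $z_{\gamma+1}$.

The requirements of Section~\ref{sec:plan} are expressed by one relation. For a finite $F\subseteq\omega_1$ let $g_F(n)=\max(\{0\}\cup\{g_\alpha(n):\alpha\in F\})$. For partial functions $u,u'$ from $\omega$ to $\omega$ and $k<\omega$, write $u\sqsubseteq^F_ku'$ if for every $n\ge k$: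
\begin{itemize}
\item if $n\in\operatorname{dom}u$, then $n\in\operatorname{dom}u'$ and $u'(n)=u(n)$;
\item if $n\in\operatorname{dom}u'\setminus\operatorname{dom}u$, then $u'(n)\ge g_F(n)$.
\end{itemize}
In words: from $k$ on, $u'$ extends $u$, and its new values lie above $g_F$. We use three properties.
\begin{enumerate}
\item[(E1)] $\sqsubseteq^F_k$ is reflexive and transitive.
\item[(E2)] If $u\sqsubseteq^F_ku'$, $k\le k'$ and $F'\subseteq F$, then $u\sqsubseteq^{F'}_{k'}u'$.
\item[(E3)] If $k\le k'$, $u{\restriction}[k,k')=u'{\restriction}[k,k')$ and $u\sqsubseteq^F_{k'}u'$, then $u\sqsubseteq^F_ku'$.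
\end{enumerate}
Only transitivity needs a word: if $u\sqsubseteq^F_ku'\sqsubseteq^F_ku''$ and $n\ge k$ is in $\operatorname{dom}u''\setminus\operatorname{dom}u$, then either $n\in\operatorname{dom}u'$ and $u''(n)=u'(n)\ge g_F(n)$, or $n\notin\operatorname{dom}u'$ and $u''(n)\ge g_F(n)$ directly.

For $1\le\gamma\le\omega_1$ let $\mathcal E_\gamma\in V$ be the set of quadruples $r=(k,p,\beta,F)$ with $k<\omega$, $p$ a partial function from $k$ to $\omega$, $\beta<\gamma$, and $F\subseteq\beta+1$ finite. We call $k$ the \emph{length}, $p$ the \emph{stem}, $\beta$ the \emph{leader} and $F$ the \emph{side condition} of $r$. Such an $r$ promises that the function under construction equals $p$ below $k$, follows $z_\beta$ from $k$ on, and has all further values above $g_F$. For $1\le\gamma<\omega_1$ the set $\mathcal E_\gamma$ is countable; fix in $V$ surjections $\mathrm{en}_\gamma:\omega\to\mathcal E_\gamma$.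

By recursion on $\gamma$ we define partial functions $z_\gamma$ from $\omega$ to $\omega$, with $T_\gamma=\operatorname{dom}z_\gamma$. Put $z_0=\emptyset$. Let $1\le\gamma\le\omega_1$ and let $z_\beta$ be given for $\beta<\gamma$. For $r=(k,p,\beta,F)\in\mathcal E_\gamma$ let
\[
w_r=p\cup z_\beta{\restriction}[k,\infty)
\]
be the part of the function that $r$ has committed to. Let $R_\gamma=\{r\in\mathcal E_\gamma:\operatorname{dom}w_r\subseteq T^\circ_\gamma\}$, and for $r=(k,p,\beta,F)$, $r'=(k',p',\beta',F')$ put
\[
r'\le r\iff k\le k',\quad F\subseteq F',\quad p'{\restriction}k=p,\quad w_r\sqsubseteq^F_kw_{r'} .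
\]
Since $w_r$ and $z_\beta$ agree from $k$ on, the last clause also reads $z_\beta\sqsubseteq^F_kw_{r'}$. The order is reflexive by (E1). It is transitive: let $r''\le r'\le r$. The first three clauses pass on directly. We have $w_{r'}\sqsubseteq^{F}_{k'}w_{r''}$ by (E2), and $w_{r'}{\restriction}k'=p'=w_{r''}{\restriction}k'$, so $w_{r'}\sqsubseteq^F_kw_{r''}$ by (E3), and (E1) finishes. The condition $(0,\emptyset,0,\emptyset)$ is the largest element. One kind of extension is always available:
\begin{enumerate}
\item[(T)] If $r=(k,p,\beta,F)\in R_\gamma$, $m\ge k$, and $F\subseteq F'\subseteq\beta+1$ with $F'$ finite, then $r'=(m,w_r{\restriction}m,\beta,F')$ has $w_{r'}=w_r$; hence $r'\in R_\gamma$ and $r'\le r$.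
\end{enumerate}
For $\gamma<\omega_1$, $R_\gamma$ lies in $V[G_{\nu_\gamma}]$, because the recursion that defines $\langle z_\beta,g_\beta:\beta<\gamma\rangle$ uses only objects of $V$ and the reals $e_{\eta_\beta},d_{\eta_{\beta+1}}$ ($\beta<\gamma$), whose sequence lies in that model. For the same reason $R_{\omega_1}\in V[G_\lambda]$. We set $R^\lambda_{\omega_1}=R_{\omega_1}$; as $T^\circ_{\omega_1}=\omega$, its underlying set is $\mathcal E_{\omega_1}\in V$.

\emph{Definition of $z_\gamma$ for $\gamma<\omega_1$.} An ordinal may belong to $c_\lambda$ for many $\lambda$, in different places, so we cannot reserve a stage for forcing with $R_\gamma$. Instead each $\lambda$ decodes the same Cohen real in its own way. For $\sigma\in\omega^{<\omega}$ define $u^\gamma_\sigma\in R_\gamma$ by $u^\gamma_\emptyset=(0,\emptyset,0,\emptyset)$ and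
\[
u^\gamma_{\sigma^\frown e}=\begin{cases}\mathrm{en}_\gamma(e)&\text{if }\mathrm{en}_\gamma(e)\in R_\gamma\text{ and }\mathrm{en}_\gamma(e)\le u^\gamma_\sigma,\\ u^\gamma_\sigma&\text{otherwise.}\end{cases}
\]
Say that $r$ \emph{occurs at $\gamma$} if $r=u^\gamma_{e_{\eta_\gamma}{\restriction}n}$ for some $n$. These conditions form a decreasing chain, and $z_\gamma\in V[G_{\nu_\gamma+1}]$ is the union of their stems. If $\Delta\subseteq R_\gamma$ is dense and $\Delta\in V[G_{\nu_\gamma}]$, then some member of $\Delta$ occurs at $\gamma$: given $\sigma$, choose $r\in\Delta$ below $u^\gamma_\sigma$ and $e$ with $\mathrm{en}_\gamma(e)=r$; then $u^\gamma_{\sigma^\frown e}=r$, so $\{\sigma:u^\gamma_\sigma\in\Delta\}$ is dense in $\omega^{<\omega}$, and $e_{\eta_\gamma}$ is Cohen over $V[G_{\nu_\gamma}]$.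

\emph{Definition of $z_{\omega_1}$.} If $\mathcal G\subseteq R_{\omega_1}$ is generic over $V[G_\lambda]$, say that the members of $\mathcal G$ \emph{occur at $\omega_1$}, and let $z_{\omega_1}$ be the union of their stems.

In both cases any two occurring conditions have a common extension that occurs. The next lemma says that occurring conditions keep their promises.

\begin{lemma}\label{lem:G}
Let $1\le\gamma\le\omega_1$. If $r=(k,p,\beta,F)$ occurs at $\gamma$, then $z_\gamma{\restriction}k=p$ and $z_\beta\sqsubseteq^F_kz_\gamma$.
\end{lemma}

\begin{proof}
If $r'$ with stem $p'$ occurs, take an occurring $r''\le r,r'$ with stem $p''$. Then $p'\subseteq p''$ and $p''{\restriction}k=p$, so $p'{\restriction}k\subseteq p$. Hence $z_\gamma{\restriction}k=p$. Now let $n\ge k$. By (T) the conditions of length greater than $n$ are dense, so one occurs, and there is an occurring $r''\le r$ of length $k''>n$. By the first part, $z_\gamma{\restriction}k''$ is the stem of $r''$, which is $w_{r''}{\restriction}k''$. So the two clauses of $z_\beta\sqsubseteq^F_kw_{r''}$ at $n$ are the two clauses of $z_\beta\sqsubseteq^F_kz_\gamma$ at $n$.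
\end{proof}

\begin{lemma}\label{lem:coherent}
For $\beta<\gamma<\omega_1$:
\begin{enumerate}
\item[(i)] $T_\gamma\subseteq T^\circ_\gamma$;
\item[(ii)] $T_\gamma\setminus T^\circ_\beta$ is infinite;
\item[(iii)] for every finite $F\subseteq\beta+1$ there is $k$ with $z_\beta\sqsubseteq^F_kz_\gamma$.
\end{enumerate}
In particular $\langle T_\gamma:\gamma<\omega_1\rangle$ is admissible. If $\mathcal G\subseteq R_{\omega_1}$ is generic over $V[G_\lambda]$, then \textup{(iii)} also holds for $\gamma=\omega_1$ and all $\beta<\omega_1$.
\end{lemma}

\begin{proof}
(i) Stems of conditions in $R_\gamma$ have domain inside $T^\circ_\gamma$. (Also $T_0=\emptyset=T^\circ_0$.)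

(ii) Let $N<\omega$ and $r=(k,p,\beta_1,F)\in R_\gamma$. The set $T^\circ_\gamma\setminus(T^\circ_\beta\cup T^\circ_{\beta_1})$ is infinite; pick $n\ge k,N$ in it. By (i), $n\notin T_{\beta_1}$. The quadruple $r'=(n+1,\,w_r{\restriction}n\cup\{(n,g_F(n))\},\,\beta_1,\,F)$ has $w_{r'}=w_r\cup\{(n,g_F(n))\}$, so $r'\in R_\gamma$ and $r'\le r$. Thus the conditions whose stem is defined at some $n\ge N$ outside $T^\circ_\beta$ are dense, and one of them occurs.

(iii) We use induction on $\gamma\le\omega_1$. Fix $\beta<\gamma$ and a finite $F\subseteq\beta+1$. The conditions with leader at least $\beta$ and side condition containing $F$ are dense. Indeed, let $r=(k,p,\beta_1,F_1)\in R_\gamma$ and $\beta'=\max(\beta,\beta_1)$. By the induction hypothesis (or by reflexivity if $\beta'=\beta_1$) and (E2), and since $T_{\beta'}\subseteq T^\circ_{\beta'}\subseteq^*T^\circ_\gamma$, there is $k'\ge k$ with $z_{\beta_1}\sqsubseteq^{F_1}_{k'}z_{\beta'}$ and $T_{\beta'}\setminus k'\subseteq T^\circ_\gamma$. Let $r'=(k',w_r{\restriction}k',\beta',F_1\cup F)$. Then $r'\in R_\gamma$, and $w_{r'}$ agrees with $w_r$ below $k'$ and with $z_{\beta'}$ from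 $k'$ on, so $r'\le r$ by (E3). Now let $(k',p',\beta',F')$ occur at $\gamma$ with $\beta'\ge\beta$ and $F'\supseteq F$. Lemma~\ref{lem:G} and (E2) give $z_{\beta'}\sqsubseteq^F_{k'}z_\gamma$, and the induction hypothesis gives $z_\beta\sqsubseteq^F_{k''}z_{\beta'}$ for some $k''$. By (E2) and (E1), $z_\beta\sqsubseteq^F_{k}z_\gamma$ for $k=\max(k',k'')$.
\end{proof}

The restriction $F_1\subseteq\beta_1+1$ on side conditions is what allows the change of leader from $\beta_1$ to $\beta'$ in (iii): outside $T_{\beta_1}$, the function $z_{\beta'}$ is known to respect only the $g_\alpha$ with $\alpha\le\beta_1$.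

\subsection{The countable chain condition}\label{sec:ccc}
The ccc of $R_{\omega_1}$ is proved in $V$, as a statement forced by $P_\lambda$. A condition $q\in P_\lambda$ determines only finitely much of each Cohen real, and by appending one integer we can steer the chain that defines $z_\gamma$.

Let $1\le\gamma<\omega_1$ and $r\in\mathcal E_\gamma$. Say that $q\in P_\lambda$ \emph{points to $r$ at $\gamma$} if $q(\nu_\gamma)$ is the canonical name of some $\sigma\in\omega^{<\omega}$ and $q{\restriction}\nu_\gamma\Vdash u^\gamma_\sigma=r$. We use three rules.
\begin{enumerate}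
\item[(S1)] If $q$ points to $r$ at $\gamma$, then $q{\restriction}(\nu_\gamma+1)$ forces that $r\in R_\gamma$ and $r$ occurs at $\gamma$, hence forces the conclusion of Lemma~\ref{lem:G} for $r$.
\item[(S2)] If $q$ points to $r$ at $\gamma$, $q'\le q$ and $q'(\nu_\gamma)=q(\nu_\gamma)$, then $q'$ points to $r$ at $\gamma$.
\item[(S3)] If $q$ points to $r$ at $\gamma$, $r'\in\mathcal E_\gamma$, and $q{\restriction}\nu_\gamma$ forces $r'\in R_\gamma$ and $r'\le r$, then replacing $\sigma$ by $\sigma^\frown e$, where $\mathrm{en}_\gamma(e)=r'$, gives an extension of $q$ that points to $r'$ at $\gamma$ and differs from $q$ only at $\nu_\gamma$. We call this \emph{moving the pointer at $\gamma$ to $r'$}.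
\end{enumerate}
To \emph{strengthen $q$ below $\xi$} means to replace $q{\restriction}\xi$ by a stronger condition of $P_\xi$ and to keep the coordinates from $\xi$ on.

\begin{example}\label{ex:one}
The heart of the argument is visible with empty side conditions and a common leader. Let $\rho<\beta<\beta'<\omega_1$ and let $q$ point to the same quadruple $(k,p,\rho,\emptyset)$ at $\beta$ and at $\beta'$. We extend $q$ to force $z_\beta\subseteq z_{\beta'}$, which means $(0,\emptyset,\beta',\emptyset)\le(0,\emptyset,\beta,\emptyset)$ in $R_{\omega_1}$. We would like to move the pointer at $\beta'$ to $(k,p,\beta,\emptyset)$, so that $z_{\beta'}$ follows $z_\beta$ instead of $z_\rho$. The order allows this, since $z_\rho\sqsubseteq^\emptyset_kz_\beta$ is forced by (S1). Membership in $R_{\beta'}$ asks for $T_\beta\setminus k\subseteq T^\circ_{\beta'}$, and we only know $T_\beta\subseteq T^\circ_\beta\subseteq^*T^\circ_{\beta'}$. So we first keep the finitely many bad points out of $T_\beta$. Choose $M\ge k$ with $T^\circ_\beta\setminus M\subseteq T^\circ_{\beta'}$, strengthen $q$ below $\nu_\beta$ to decide $z_\rho{\restriction}[k,M)=v$,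 and move the pointer at $\beta$ to $(M,p\cup v,\rho,\emptyset)$, an extension of type (T). Now $T_\beta\cap[k,M)=T_\rho\cap[k,M)$ is forced, and this set lies in $T^\circ_{\beta'}$ because $(k,p,\rho,\emptyset)\in R_{\beta'}$. The pointer at $\beta'$ can be moved, and then $z_{\beta'}{\restriction}k=p=z_\beta{\restriction}k$ and $z_\beta{\restriction}[k,\infty)\subseteq z_{\beta'}$ are forced. With the fixed domains $T_\beta=T^\circ_\beta$ the bad points could not be avoided; this is why (F) allows admissible sequences other than the tower.
\end{example}

In general the common leader $\rho$ comes from Fodor's lemma: a function $\varphi$ on a stationary set of nonzero ordinals below $\omega_1$ with $\varphi(i)<i$ is constant on a stationary subset. (A function with countable range is also constant on a stationary subset.) Two complications arise. The $i$th condition of an antichain has a leader $\beta_i\ge i$, and the leader of the pointer at $\beta_i$ is below $\beta_i$ but perhaps not below $i$; we follow leaders downward until we pass below $i$, and obtain a finite chain. And side conditions have to be passed along these chains.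

\begin{lemma}\label{lem:ccc}
Let $\lambda\in S$ and suppose $P_\lambda$ is ccc. Then $P_\lambda$ forces that $R_{\omega_1}$ is ccc.
\end{lemma}

\begin{proof}
Suppose $q^*\Vdash$ ``$\dot A\subseteq R_{\omega_1}$ is an uncountable antichain.'' In this proof $i,j$ range over nonzero limit ordinals below $\omega_1$. The elements of $\mathcal E_{\omega_1}$ with leader below $i$ form the countable set $\mathcal E_i$. So there are $q_i\le q^*$ and $r_i=(a_i,b_i,\beta_i,F_i)\in\mathcal E_{\omega_1}$ with $\beta_i\ge i$ and $q_i\Vdash r_i\in\dot A$. We find $i<j$ and $q\le q_i,q_j$ forcing $r_i$ and $r_j$ to be distinct and compatible.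

\medskip\noindent\emph{Step 1: the chain of leaders.} We claim that $q_i$ can be strengthened so that there are $m_i\ge1$, ordinals
\[
\beta_i=\rho^0_i>\rho^1_i>\dots>\rho_i^{m_i-1}\ge i>\rho_i^{m_i},
\]
a number $k_i\ge a_i$, and for $l<m_i$ stems $p_i^l$ and side conditions $F^l_i$ such that
\begin{equation}\label{eq:chain}
q_i\text{ points to }(k_i,\,p^l_i,\,\rho_i^{l+1},\,F^l_i)\text{ at }\rho^l_i\qquad(l<m_i).
\end{equation}
We drop the index $i$ on $q,\rho,k,p,m$. \emph{Downward pass.} Put $\rho^0=\beta_i$. Given $\rho^l\ge i$, strengthen $q$ below $\nu_{\rho^l}$ to decide the Cohen condition $q(\nu_{\rho^l})$ to be some $\sigma$ (take $\sigma=\emptyset$ if $\nu_{\rho^l}\notin\operatorname{supp}q$), replace that coordinate by the canonical name of $\sigma$, and strengthen again below $\nu_{\rho^l}$ to decide $u^{\rho^l}_\sigma=(k^l,p^l,\rho^{l+1},F^l)$. Here $\rho^{l+1}<\rho^l$. If $\rho^{l+1}\ge i$, continue. Later steps change only coordinates up to $\nu_{\rho^{l+1}}<\nu_{\rho^l}$, so earlier pointers persist by (S2). After finitely many steps we reach $\rho^m<i$.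

\emph{Upward pass.} Let $k\ge a_i$ and $k\ge k^l$ for all $l<m$. As $\nu_{\rho^m}+1<\eta_i$, we can strengthen $q$ below $\eta_i$ to decide $z_{\rho^m}{\restriction}k$; no pointer is affected, since $\nu_{\rho^l}>\eta_i$ for $l<m$. For $l=m-1,\dots,0$ in this order, $q{\restriction}\nu_{\rho^l}$ decides $z_{\rho^{l+1}}{\restriction}k$, so the extension $(k,\,p^l\cup z_{\rho^{l+1}}{\restriction}[k^l,k),\,\rho^{l+1},\,F^l)$ of type (T) is a definite element of $\mathcal E_{\rho^l}$. Move the pointer at $\rho^l$ to it. By (S1), $q{\restriction}(\nu_{\rho^l}+1)$ now decides $z_{\rho^l}{\restriction}k$, and we go on to $l-1$. This proves \eqref{eq:chain}, and $q_i\Vdash z_{\beta_i}{\restriction}k_i=p^0_i$ by (S1).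

\medskip\noindent\emph{Step 2: making the chains alike.} The map $i\mapsto\rho_i^{m_i}$ is regressive. The finite set $\operatorname{supp}(q_i)\cap\eta_i$ is contained in $\eta_{h}$ for some $h<i$, by continuity of the enumeration at the limit $i$. By Fodor's lemma there are a stationary set $J_0$ and fixed $a,b,k,t,\rho,F,h$ such that for all $i\in J_0$
\[
a_i=a,\quad b_i=b,\quad k_i=k,\quad p^0_i=t,\quad\rho_i^{m_i}=\rho,\quad F_i^{m_i-1}=F,\quad\operatorname{supp}(q_i)\cap\eta_i\subseteq\eta_h .
\]
(Once $\rho$ is fixed, there are countably many possible $F\subseteq\rho+1$.) Increasing $h$ and discarding countably many $i$, we may assume $\rho<h<i$ for $i\in J_0$. Choose an uncountable $J\subseteq J_0$ such that $\beta_i<j$ and $\operatorname{supp}(q_i)\subseteq\eta_j$ whenever $i<j$ are in $J$. Since $P_{\eta_h}$ is ccc, there are $i<j$ in $J$ and $\bar q\in P_{\eta_h}$ below $q_i{\restriction}\eta_h$ and $q_j{\restriction}\eta_h$. Let $\xi=\rho_j^{m_j-1}$ be the lowest point of the upper chain above $\rho$; then $\xi\ge j>\beta_i$. Choose $M\ge k$ with $T^\circ_{\beta_i}\setminus M\subseteq T^\circ_\xi$, and strengthen $\bar q$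 in $P_{\eta_h}$ to decide $z_\rho{\restriction}[k,M)=v$; this is possible since $\nu_\rho+1<\eta_h$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\draw (0,0) -- (10.4,0);
\fill (0.5,0) circle (2pt) node[below=3pt] {$\rho$};
\fill (3.6,0) circle (2pt) node[below=3pt] {$\rho_i^1$};
\fill (5.2,0) circle (2pt) node[below=3pt] {$\beta_i$};
\fill (8,0) circle (2pt) node[below=3pt] {$\xi=\rho_j^1$};
\fill (9.8,0) circle (2pt) node[below=3pt] {$\beta_j$};
\draw (1.6,0.12) -- (1.6,-0.12) node[below] {$h$};
\draw (2.7,0.12) -- (2.7,-0.12) node[below] {$i$};
\draw (6.6,0.12) -- (6.6,-0.12) node[below] {$j$};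
\draw[->] (5.15,0.1) to[bend right=45] (3.7,0.1);
\draw[->] (3.5,0.1) to[bend right=25] (0.65,0.1);
\draw[->] (9.75,0.1) to[bend right=45] (8.1,0.1);
\draw[->,dashed] (7.95,0.15) to[bend right=35] (0.5,0.15);
\draw[->,very thick] (7.9,0.1) to[bend right=25] (5.3,0.1);
\end{tikzpicture}
\caption{Two chains of leaders with $m_i=m_j=2$, on the line of countable ordinals. An arrow from $\gamma$ to $\beta$ means that the pointer at $\gamma$ has leader $\beta$, so that $z_\gamma$ follows $z_\beta$ from $k$ on. Both chains end at $\rho$. The amalgamation replaces the dashed arrow by the thick one, after which $z_{\beta_j}$ follows $z_{\beta_i}$.}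
\label{fig:chains}
\end{figure}

\medskip\noindent\emph{Step 3: joining the chains} (Figure~\ref{fig:chains}). Let $q$ be $\bar q$ below $\eta_h$, $q_i$ on $[\eta_h,\eta_j)$, and $q_j$ on $[\eta_j,\lambda)$. Since $\operatorname{supp}(q_i)\subseteq\eta_j$ and $\operatorname{supp}(q_j)\cap\eta_j\subseteq\eta_h$, we have $q\le q_i,q_j$. The coordinates $\nu_{\rho_i^l}$ ($l<m_i$) lie in $[\eta_h,\eta_j)$, as $h<i\le\rho^l_i\le\beta_i<j$, and the coordinates $\nu_{\rho_j^l}$ ($l<m_j$) lie in $[\eta_j,\lambda)$. By (S2), $q$ has the pointers \eqref{eq:chain} of both $q_i$ and $q_j$. We move them one by one, from the lowest to the highest.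

(a) \emph{The lower chain.} The pointer at $\xi$ has leader $\rho$ and side condition $F$. To accept $\beta_i$ as its new leader it needs $z_\rho\sqsubseteq^F_kz_{\beta_i}$ and $T_{\beta_i}\setminus k\subseteq T^\circ_\xi$. For $l=m_i-1,\dots,0$ move the pointer at $\rho_i^l$ to
\[
(M,\ p_i^l\cup v,\ \rho_i^{l+1},\ F_i^l\cup F).
\]
This is an extension of type (T), because $F\subseteq\rho+1\subseteq\rho_i^{l+1}+1$ and because $q{\restriction}\nu_{\rho_i^l}$ forces $z_{\rho_i^{l+1}}{\restriction}[k,M)=v$: for $l=m_i-1$ by the choice of $\bar q$, and for smaller $l$ by (S1) at the previous move. After the move, (S1) gives $z_{\rho_i^l}{\restriction}[k,M)=v$ and $z_{\rho_i^{l+1}}\sqsubseteq^F_Mz_{\rho_i^l}$, hence $z_{\rho_i^{l+1}}\sqsubseteq^F_kz_{\rho_i^l}$ by (E3). By (E1), $q{\restriction}\eta_j$ forces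
\begin{equation}\label{eq:lower}
z_\rho\sqsubseteq^F_kz_{\beta_i}\qquad\text{and}\qquad z_{\beta_i}{\restriction}[k,M)=v=z_\rho{\restriction}[k,M).
\end{equation}

(b) \emph{The junction.} Write $p=p_j^{m_j-1}$, so that $q$ points to $(k,p,\rho,F)$ at $\xi$. Move this pointer to $(k,\,p,\,\beta_i,\,F\cup F_i)$. This is in $\mathcal E_\xi$, since $\beta_i<\xi$ and $F\cup F_i\subseteq\beta_i+1$. It is forced by $q{\restriction}\nu_\xi$ to be in $R_\xi$: from $(k,p,\rho,F)\in R_\xi$ we get $\operatorname{dom}p\subseteq T^\circ_\xi$ and $T_{\beta_i}\cap[k,M)=T_\rho\cap[k,M)\subseteq T^\circ_\xi$, and $T_{\beta_i}\setminus M\subseteq T^\circ_{\beta_i}\setminus M\subseteq T^\circ_\xi$ by Lemma~\ref{lem:coherent}(i) and the choice of $M$. It is forced to extend $(k,p,\rho,F)$ by the first part of \eqref{eq:lower}.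

(c) \emph{The upper chain.} For $l=m_j-2,\dots,0$ move the pointer at $\rho_j^l$ to $(k,\,p_j^l,\,\rho_j^{l+1},\,F_j^l\cup F_i)$. This is an extension of type (T), because $F_i\subseteq\beta_i+1\le j\le\rho_j^{l+1}$.

By (S1) and (E2) at $\xi$ and at each $\rho_j^l$ with $l<m_j-1$, the final $q$ forces $z_{\beta_i}\sqsubseteq^{F_i}_kz_\xi$ and $z_{\rho_j^{l+1}}\sqsubseteq^{F_i}_kz_{\rho_j^l}$. By (E1) and the last line of Step 1, $q$ forces
\begin{equation}\label{eq:upper}
z_{\beta_i}\sqsubseteq^{F_i}_kz_{\beta_j}\qquad\text{and}\qquad z_{\beta_i}{\restriction}k=t=z_{\beta_j}{\restriction}k .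
\end{equation}

\medskip\noindent\emph{Step 4: a common extension.} Let $s=(k,\ b\cup t{\restriction}[a,k),\ \beta_j,\ F_i\cup F_j)\in\mathcal E_{\omega_1}=R_{\omega_1}$, and work below $q$. By \eqref{eq:upper}, $s$ is an extension of $r_j=(a,b,\beta_j,F_j)$ of type (T). For $r_i=(a,b,\beta_i,F_i)$, the functions $w_{r_i}$ and $w_s$ agree below $k$, and from $k$ on they are $z_{\beta_i}$ and $z_{\beta_j}$; so $w_{r_i}\sqsubseteq^{F_i}_aw_s$ by \eqref{eq:upper} and (E3), and $s\le r_i$. Since $\beta_i<j\le\beta_j$, the conditions $r_i$ and $r_j$ are distinct. Thus $q\le q^*$ forces two distinct compatible conditions into $\dot A$, a contradiction.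
\end{proof}

With this lemma the induction of Section~\ref{sec:iter} is complete: $P_\kappa$ is ccc and $V[G]\models\mathrm{MA}+\mathfrak c=\kappa$.

\subsection{(F) holds in the extension}
As $\omega_1$ is preserved, $T^\circ$ is a tower in $V[G]$; we show that it witnesses (F). Let $\Phi\in V[G]$ be a function from positions to $\omega^\omega$.

\emph{A club of stages closed under $\Phi$.} A position is coded by its height and a real, so each $V[G_\delta]$ ($\delta<\kappa$) contains fewer than $\kappa$ positions. Every real of $V[G]$ lies in some $V[G_{\delta'}]$ with $\delta'<\kappa$. By the regularity of $\kappa$ there is $\epsilon:\kappa\to\kappa$ in $V[G]$ such that $\Phi(\tau,s)\in V[G_{\epsilon(\delta)}]$ for all positions $(\tau,s)\in V[G_\delta]$. Since $P_\kappa$ is ccc, each $\epsilon(\delta)$ has only countably many possible values, and their suprema define $\epsilon':\kappa\to\kappa$ in $V$ with $\epsilon\le\epsilon'$ everywhere. Let $E\in V$ be the club of limit ordinals $\delta<\kappa$ with $\epsilon'(\delta')<\delta$ for all $\delta'<\delta$. By Lemma~\ref{lem:guess} pick $\lambda\in S$ with $c_\lambda\subseteq E$, and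 use the objects of Section~\ref{sec:R} for this $\lambda$.

\emph{The witnesses.} Let $z=z_{\omega_1}$ be given by the generic filter for $R_{\omega_1}$ added at stage $\lambda$, and let
\[
x=z\cup d_\lambda{\restriction}(\omega\setminus\operatorname{dom}z).
\]
The sequence $\langle T_\gamma:\gamma<\omega_1\rangle$ is admissible by Lemma~\ref{lem:coherent}. Fix $\gamma<\omega_1$ and put $\tau=\langle T_\beta:\beta\le\gamma\rangle$, $s=x{\restriction}T_\gamma$. By Lemma~\ref{lem:coherent}(iii) for $z$, with $F=\{\gamma\}$, there is $k$ with $z_\gamma\sqsubseteq^{\{\gamma\}}_kz$. Hence $s$ differs from $z_\gamma$ only below $k$, and $(\tau,s)\in V[G_{\eta_\gamma+3}]$. As $\eta_\gamma+3<\eta_{\gamma+1}\in E$, we get $\Phi(\tau,s)\in V[G_{\eta_{\gamma+1}}]$, and so $\Phi(\tau,s)\le^*d_{\eta_{\gamma+1}}=g_\gamma$. It remains to see that $x\ge^*g_\gamma$ on $\omega\setminus T_\gamma$. On $\operatorname{dom}z\setminus T_\gamma$ this holds from $k$ on, by $z_\gamma\sqsubseteq^{\{\gamma\}}_kz$. Off $\operatorname{dom}z$ we have $x=d_\lambda$, and $g_\gamma\le^*d_\lambda$ because $g_\gamma\in V[G_\lambda]$. So the inequality of Definition~\ref{def:F}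 holds for every $\gamma<\omega_1$. This proves (F) in $V[G]$ and completes the proof of Theorem~\ref{thm:B}. \qed

\begin{thebibliography}{1}
\bibitem{box} \emph{On Box Products}, \texttt{https://people.math.wisc.edu/\textasciitilde awmille1/res/box.pdf}.
\end{thebibliography}
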